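\title{The Dunford--Pettis property of $\ell_\infty$-sums of finite-dimensional spaces is not self-dual}

\begin{abstract}
We construct finite-dimensional Banach spaces $X_n$ such that the $\ell_\infty$-sum $\bigoplus_\infty X_n$ has the Dunford--Pettis property and $\bigoplus_\infty X_n^*$ does not. The summands are iterated sums $\ell_{p_1}^{b_1}(\ell_{p_2}^{b_2}(\cdots\ell_{p_d}^{b_d}))$ whose exponents decrease to $1$. Every $\ell_\infty$-sum of these spaces has the property. The $\ell_\infty$-sum of their duals, each repeated infinitely often, has it if and only if $\sum_s(\log b_s)/q_s<\infty$, where $q_s$ is the exponent conjugate to $p_s$. We also show that, when $\bigoplus_\infty X_n$ has the property, its failure in $\bigoplus_\infty X_n^*$ cannot be witnessed by functionals taken from a single ultraproduct of the $X_n$.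
\end{abstract}

\section{The question and the results}\label{sec:intro}

A Banach space $X$ has the \emph{Dunford--Pettis property} if $x_k^*(x_k)\to0$ whenever $(x_k)$ is weakly null in $X$ and $(x_k^*)$ is weakly null in $X^*$. For Banach spaces $X_1,X_2,\dots$ let $\bigoplus_\infty X_n$ be the space of sequences $z=(z(n))$ with $z(n)\in X_n$ and $\|z\|=\sup_n\|z(n)\|<\infty$. The following question comes from \cite{DP}.

\medskip
\noindent\emph{Let $(X_n)$ be finite-dimensional Banach spaces such that $\bigoplus_\infty X_n$ has the Dunford--Pettis property. Must $\bigoplus_\infty X_n^*$ have it?}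
\medskip

The property forbids a normalized biorthogonal pair in which both the vectors and the functionals tend weakly to zero, as the unit vectors of $\ell_2$ do. A finite-dimensional space has it, because there weakly null sequences are norm null. A failure in $\bigoplus_\infty X_n$ therefore comes from the way the geometry of $X_n$ evolves with $n$.

The spaces $\ell_p^n$ suggest a positive answer. Let $1<p<\infty$, $1/p+1/q=1$, $m_n\to\infty$, and $Z=\bigoplus_\infty\ell_p^{m_n}$. Put $x_k(n)=e_k$ if $k\le m_n$ and $x_k(n)=0$ otherwise, and let $x_k^*(z)$ be the limit, along a fixed free ultrafilter, of the $k$-th coordinate of $z(n)$. Then $\|\sum c_kx_k\|\le\|c\|_p$ and, by H\"older's inequality, $\|\sum c_kx_k^*\|\le\|c\|_q$. Both sequences are images of weakly null unit vector bases under bounded operators, and $x_k^*(x_k)=1$. So the property fails for $\bigoplus_\infty\ell_p^{m_n}$ and, by symmetry, for $\bigoplus_\infty\ell_q^{m_n}$. At the endpoints it holds on both sides: $\bigoplus_\infty\ell_\infty^n=\ell_\infty$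 has it by a theorem of Grothendieck, and $\bigoplus_\infty\ell_1^n$ has it by Theorem~\ref{thm:A} below (Remark~\ref{rem:ellone}). The obstruction in these examples, a biorthogonal system with upper $\ell_p$- and $\ell_q$-estimates, is present in the $X_n$ exactly when it is present in the $X_n^*$. One would guess that the answer is yes. It is no.

For a Banach space $Y$ and $1\le r<\infty$ let $\ell_r^c(Y)$ be $Y^c$ with the norm $(\sum_i\|y_i\|^r)^{1/r}$. Fix, for the whole paper, integers $b_s\ge1$ and exponents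
\[
2\ge p_1\ge p_2\ge\cdots>1,\qquad p_s\to1,\qquad \frac1{p_s}+\frac1{q_s}=1,
\]
so that $2\le q_1\le q_2\le\cdots$ and $q_s\to\infty$. For $d\ge1$ put
\[
X_d=\ell_{p_1}^{b_1}\big(\ell_{p_2}^{b_2}(\cdots\ell_{p_d}^{b_d})\cdots\big),\qquad\text{so that}\qquad X_d^*=\ell_{q_1}^{b_1}\big(\ell_{q_2}^{b_2}(\cdots\ell_{q_d}^{b_d})\cdots\big)
\]
isometrically, by the duality $\ell_p^b(Y)^*=\ell_q^b(Y^*)$ applied at each level.

\begin{theorem}\label{thm:A}
For every sequence $(d_n)$ of positive integers, $Z=\bigoplus_\infty X_{d_n}$ has the Dunford--Pettis property.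
\end{theorem}

\begin{theorem}\label{thm:B}
Let $(d_n)$ take every positive integer value infinitely often. Then $W=\bigoplus_\infty X_{d_n}^*$ has the Dunford--Pettis property if and only if $\sum_s(\log b_s)/q_s<\infty$.
\end{theorem}

For $p_s=1+1/s$ and $b_s=2^{s+1}$ we have $q_s=s+1$, every term of the series equals $\log2$, and $X_d^*=\ell_2^4(\ell_3^8(\ell_4^{16}(\cdots\ell_{d+1}^{2^{d+1}})\cdots))$.

\begin{corollary}\label{cor:answer}
Let $p_s=1+1/s$ and $b_s=2^{s+1}$, and let $(d_n)$ take every positive integer value infinitely often. Then $\bigoplus_\infty X_{d_n}$ has the Dunford--Pettis property and $\bigoplus_\infty X_{d_n}^*$ does not.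
\end{corollary}

The third result is not needed for the answer. It isolates a part of the guessed symmetry that does hold. The ultraproduct $\prod_UX_n$ is recalled in Section~\ref{sec:fibers}.

\begin{theorem}\label{thm:C}
Let $(X_n)$ be finite-dimensional spaces such that $\bigoplus_\infty X_n$ has the Dunford--Pettis property. For every free ultrafilter $U$ on $\mathbb N$, every weakly null sequence $(f_k)$ in $\bigoplus_\infty X_n^*$ and every weakly null sequence $(h_k)$ in $\prod_UX_n$,
\[
\lim_{k\to\infty}\ \lim_{n\to U}\ \langle f_k(n),h_k(n)\rangle=0 .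
\]
\end{theorem}

The coordinates of $X_d$ are the leaves of a tree of height $d$ in which level $s$ carries the exponent $p_s$. Unit vectors that cluster along a branch see only deep levels, where the norm is almost an $\ell_1$-norm. Unit vectors spread evenly over the top levels have a sum of much smaller norm when the series in Theorem~\ref{thm:B} diverges. Example~\ref{ex:clusters} computes both cases. Weak convergence in $Z$ can be tested one ultrafilter at a time, and for a fixed ultrafilter we may pass to a subsequence that clusters; so $Z$ behaves like an $L_1$-space, and this gives Theorem~\ref{thm:A}. A functional on $W$, on the other hand, may average over many summands, and for most of them a given finite set of unit vectors is spread; this produces the weakly null functionals behind Theorem~\ref{thm:B}.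

Section~\ref{sec:tools} lists the standard facts we use and Section~\ref{sec:spaces} studies the norm of $X_d$. Theorem~\ref{thm:B} is proved in Section~\ref{sec:dual}. Sections~\ref{sec:fibers}--\ref{sec:proofA} prove Theorem~\ref{thm:A}, and Section~\ref{sec:C} proves Theorem~\ref{thm:C}.

\section{Standard facts}\label{sec:tools}

\noindent\emph{Weak convergence.} Weakly null sequences are bounded, and bounded operators preserve them. By Mazur's theorem, if $(x_k)$ is weakly null, then convex combinations of the $x_k$ have arbitrarily small norm. By Schur's theorem, a weakly null sequence in $\ell_1$ is norm null. We use Schur's theorem in the following form.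

\begin{lemma}\label{lem:schur}
Let $E$ be a Banach space, let $\psi_j\in E^*$ satisfy $\sum_j|\psi_j(x)|\le\|x\|$ for all $x\in E$, and let $(x_k)$ be weakly null in $E$. Then $\sup_j|\psi_j(x_k)|\to0$ as $k\to\infty$, and $\sup_k|\psi_j(x_k)|\to0$ as $j\to\infty$.
\end{lemma}

\begin{proof}
The operator $Qx=(\psi_j(x))_j$ from $E$ to $\ell_1$ is bounded, so $\|Qx_k\|_1\to0$, which gives the first claim. Given $\varepsilon>0$, choose $K$ with $\|Qx_k\|_1\le\varepsilon$ for $k>K$; for each of the remaining $k\le K$ we have $\psi_j(x_k)\to0$ as $j\to\infty$.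
\end{proof}

\noindent\emph{Extreme points.} Milman's theorem: if a compact convex set $K$ in a locally convex space is the closed convex hull of $S$, then the extreme points of $K$ lie in the closure of $S$. Rainwater's theorem: a bounded sequence $(x_k)$ in $X$ is weakly null as soon as $\varphi(x_k)\to0$ for every extreme point $\varphi$ of the dual unit ball $B_{X^*}$.

\medskip
\noindent\emph{Ultrafilters.} The points of the compact space $\beta\mathbb N$ are the ultrafilters $U$ on $\mathbb N$, with $n\in\mathbb N$ identified with the principal ultrafilter at $n$. The sets $\overline B=\{U:B\in U\}$, $B\subset\mathbb N$, are exactly the clopen sets, and they form a base of the topology. A bounded scalar sequence $(t_n)$ extends to the continuous function $U\mapsto\lim_{n\to U}t_n$, and this identifies $\ell_\infty$ with $C(\beta\mathbb N)$. If $\lim_{n\to U}t_n<\lim_{n\to U}t'_n$, then $\{n:t_n<t_n'\}\in U$.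

\medskip
\noindent\emph{Weak compactness of measures.} Let $K$ be compact and $M(K)=C(K)^*$ the space of Radon measures. Grothendieck's criterion: a bounded set $\mathcal K\subset M(K)$ is relatively weakly compact if and only if $\sup_{\mu\in\mathcal K}|\mu(O_j)|\to0$ for every sequence of pairwise disjoint open sets $O_j$. The Dunford--Pettis criterion: for a finite measure $\nu$, a bounded set $\mathcal K\subset L_1(\nu)$ is relatively weakly compact if and only if $\sup_{f\in\mathcal K}\int_A|f|\,d\nu\to0$ as $\nu(A)\to0$.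

\medskip
\noindent\emph{Permanence.} By Grothendieck's theorem every $C(K)$, in particular $\ell_\infty$, has the Dunford--Pettis property. The property is invariant under isomorphism. It passes to a complemented subspace $Y$ of $X$: if $P$ is a projection onto $Y$ and $(y_k)$, $(y_k^*)$ are weakly null in $Y$, $Y^*$, then $(y_k^*\circ P)$ is weakly null in $X^*$ and $y_k^*(Py_k)=y_k^*(y_k)$. It passes from $Y$ to $Y\oplus Y$, where the pairing is a sum of two pairings.

\medskip
\noindent\emph{Scalars.} Scalars are real from now on; the complex case reduces to this one. Let $X$ be complex and $X_{\mathbb R}$ the underlying real space. The map $\varphi\mapsto\operatorname{Re}\varphi$ is a real-linear isometry of $X^*$ onto $(X_{\mathbb R})^*$, and $\varphi(x)=\operatorname{Re}\varphi(x)-i\operatorname{Re}\varphi(ix)$. Hence $X$ and $X_{\mathbb R}$ have the same weakly null sequences, so do $X^*$ and $(X_{\mathbb R})^*$, and $X$ has the Dunford--Pettis property if and only if $X_{\mathbb R}$ does. For real $a,b$ the complex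 versions of our norms satisfy $\max(\|a\|,\|b\|)\le\|a+ib\|\le\|a\|+\|b\|$, so the complex versions of $Z$ and $W$ are isomorphic over $\mathbb R$ to $Z\oplus Z$ and $W\oplus W$. Theorems~\ref{thm:A} and~\ref{thm:B} carry over. For Theorem~\ref{thm:C}, apply the real case to the spaces $(X_n)_{\mathbb R}$ with $(h_k)$ and with $(ih_k)$.

\section{The norm of $X_d$}\label{sec:spaces}

Write $[b]=\{1,\dots,b\}$. Let $\Omega_d=\prod_{s\le d}[b_s]$ be the set of strings of length $d$, with $\Omega_0$ consisting of the empty string, and put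
\[
N_d=|\Omega_d|=\prod_{s\le d}b_s,\qquad \Lambda_d=\prod_{s\le d}b_s^{1/q_s}.
\]
Elements of $X_d$ and of $X_d^*$ are functions on $\Omega_d$, paired by $\langle w,a\rangle=\sum_xw(x)a(x)$. Both norms are lattice norms: $|a|\le|a'|$ implies $\|a\|\le\|a'\|$. The unit vector $e_x$ has norm one in both spaces. For $0\le H<d$ let $X_{H,d}=\ell_{p_{H+1}}^{b_{H+1}}(\cdots\ell_{p_d}^{b_d})$ be the space formed by levels $H+1,\dots,d$, and let $X_{d,d}=X_0=\mathbb R$. For $v\in\Omega_H$ the \emph{block} $T_v\subset\Omega_d$ is the set of strings with prefix $v$. The norm of $a1_{T_v}$ in $X_d$ is the $X_{H,d}$-norm of the restriction of $a$ to $T_v$, and for $H\le H'\le d$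
\begin{equation}\label{eq:blocks}
\|a1_{T_v}\|=\Big\|\big(\|a1_{T_w}\|\big)_{w\in\Omega_{H'},\ w\text{ extends }v}\Big\|_{X_{H,H'}} .
\end{equation}
For $H=0$ this computes $\|a\|_{X_d}$ as the $X_{H'}$-norm of the block norms at depth $H'$. Apply at each level the inequalities $\|t\|_r\le\|t\|_{r'}$ for $r\ge r'$ and $\|t\|_1\le b^{1/q}\|t\|_p$ on $\mathbb R^b$, the latter an equality for constant $t$. This gives
\begin{equation}\label{eq:compare}
\|a\|_{X_{H,d}}\le\|a\|_1,\quad \|a\|_1\le\Lambda_d\|a\|_{X_d},\quad \|w\|_{X_d^*}\le\|w\|_2,\quad \|1_{\Omega_d}\|_{X_d}=\frac{N_d}{\Lambda_d}.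
\end{equation}
The third inequality uses $q_s\ge2$. Thus $\Lambda_d$ is the norm of the identity map from $X_d$ to $\ell_1^{N_d}$, and the series in Theorem~\ref{thm:B} is $\lim_d\log\Lambda_d$.

\begin{remark}\label{rem:ellone}
For $b_s=2$ and $q_s=s^2+1$ the numbers $\Lambda_d$ are bounded, so the $X_d$ are uniformly isomorphic to $\ell_1^{2^d}$. Theorem~\ref{thm:A} then gives the Dunford--Pettis property for $\bigoplus_\infty\ell_1^{2^n}$ and for its complemented subspace $\bigoplus_\infty\ell_1^n$.
\end{remark}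

We need to say in what sense a deep block is close to $L_1$ even when it is far from $\ell_1$ of the same dimension. For one level this is a change of density: if $z\in\ell_r^c$ is strictly positive and $\mu_z$ is the probability with masses $z_i^r/\|z\|^r$, then $\|zf\|=\|z\|\,\|f\|_{L_r(\mu_z)}$. For several levels, let $Y=\ell_{r_1}^{c_1}(\cdots\ell_{r_m}^{c_m})$ with $m\ge0$ and $1\le r_i<\infty$, and let $z\in Y$ be strictly positive. Define a probability $\mu_z$ on the strings recursively. If $m=0$, it is the unit mass. If $Y=\ell_r^c(Y')$ and $z=(z_i)_{i\le c}$, put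
\[
\mu_z(i,x')=\big(\|z_i\|/\|z\|\big)^r\mu_{z_i}(x').
\]
So $\mu_z$ is the law of a walk down the tree, it charges every string, and by induction on the depth, \emph{$\mu_z$ conditioned on a block $T_v$ is $\mu_{z|T_v}$}.

\begin{lemma}\label{lem:measure}
Suppose $r_i\le p<\infty$ for all $i$. For strictly positive $z\in Y$ and every real function $f$,
\begin{equation}\label{eq:measure}
\|z\|\,\|f\|_{L_1(\mu_z)}\le\|zf\|\le\|z\|\,\|f\|_{L_p(\mu_z)}.
\end{equation}
For all $x,y\ge0$ in $Y$,
\begin{equation}\label{eq:superadd}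
\|x+y\|^p\ge\|x\|^p+\|y\|^p .
\end{equation}
\end{lemma}

\begin{proof}
We may take $f\ge0$. For $m=0$ both inequalities in \eqref{eq:measure} are equalities. Let $Y=\ell_r^c(Y')$ and $\omega_i=(\|z_i\|/\|z\|)^r$, so that $\sum_i\omega_i=1$ and $\int F\,d\mu_z=\sum_i\omega_i\int F_i\,d\mu_{z_i}$. By the induction hypothesis and Jensen's inequality for the concave function $t^{r/p}$,
\[
\frac{\|zf\|^r}{\|z\|^r}=\sum_i\frac{\|z_if_i\|^r}{\|z\|^r}\le\sum_i\omega_i\Big(\int f_i^p\,d\mu_{z_i}\Big)^{r/p}\le\Big(\int f^p\,d\mu_z\Big)^{r/p}.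
\]
By the induction hypothesis and Jensen's inequality for the convex function $t^r$,
\[
\frac{\|zf\|^r}{\|z\|^r}\ge\sum_i\omega_i\Big(\int f_i\,d\mu_{z_i}\Big)^{r}\ge\Big(\int f\,d\mu_z\Big)^{r}.
\]
For \eqref{eq:superadd} we may assume by continuity that $z=x+y$ is strictly positive. Put $f=x/z$ and $g=y/z$. Then $f^p+g^p\le f+g=1$, so $\|x\|^p+\|y\|^p\le\|z\|^p\int(f^p+g^p)\,d\mu_z\le\|z\|^p$.
\end{proof}

Because the exponents decrease, the lemma applies to $X_d$ with $p=2$ and to $X_{H,d}$ with $p=p_{H+1}$, whatever $d$ is. The left half of \eqref{eq:measure} says that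
\begin{equation}\label{eq:J}
J_z(x)=\|z\|\int\frac xz\,d\mu_z\qquad\text{satisfies}\qquad|J_z(x)|\le\|x\|.
\end{equation}

\begin{example}[Clustered and spread unit vectors]\label{ex:clusters}
Take $p_s=1+1/s$ and $b_s=2^{s+1}$, so $q_s=s+1$ and $\Lambda_s=2^s$.

\emph{Clustered.} Let $x_1,\dots,x_m\in\Omega_d$ and $H_1<\dots<H_{m-1}<d$ be such that $x_j,\dots,x_m$ share a prefix of length $H_j$. Put $s_j=\|e_{x_j}+\dots+e_{x_m}\|$. These vectors lie in one block of depth $H_j$, so \eqref{eq:superadd} with $p=p_{H_j+1}$ and H\"older's inequality in $\mathbb R^2$ give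
\[
s_j\ge(1+s_{j+1}^p)^{1/p}\ge2^{-1/q_{H_j+1}}(1+s_{j+1}).
\]
Since $s_m=1$, induction gives $s_1\ge m\prod_{j<m}2^{-1/q_{H_j+1}}$. For $H_j=2^j$ we have $\sum_j1/q_{H_j+1}\le1$, and $s_1\ge m/2$.

\emph{Spread.} Take one point in each block $T_v$, $v\in\Omega_s$. By \eqref{eq:blocks} and \eqref{eq:compare} the sum of these $m=N_s$ unit vectors has norm $m/2^s$, for every $d\ge s$. For $s=2$ the $32$ vectors have a sum of norm $4^{1/2}\,8^{2/3}=8$.
\end{example}

Both halves need the iteration. In a single space $\ell_{p}^{b}$, $m$ distinct unit vectors have a sum of norm $m^{1/p}$, which tends to $m$ as $p\to1$. In $X_d$ the top $s$ levels do not change with $d$ and keep the gain $1/\Lambda_s$.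

\section{The sum of the duals}\label{sec:dual}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose the series converges, so $\Lambda=\sup_s\Lambda_s<\infty$. Dualizing $\Lambda^{-1}\|a\|_1\le\|a\|_{X_d}\le\|a\|_1$ gives $\|w\|_\infty\le\|w\|_{X_d^*}\le\Lambda\|w\|_\infty$. Hence $W$ is isomorphic to $\bigoplus_\infty\ell_\infty^{N_{d_n}}=\ell_\infty$, which has the property.

Suppose the series diverges. Then $\Lambda_s\to\infty$, and $N_s\ge\Lambda_s\to\infty$. The natural biorthogonal pair consists of unit vectors $e_{x_k}$ of $X_d^*$ as vectors and unit vectors $e_{x_k}$ of $X_d$ as functionals. The vectors cause no trouble, by the $\ell_2$-estimate in \eqref{eq:compare}. The functionals do, since one fixed choice of points may cluster. We therefore use all choices at once and average. Let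
\[
I=\{(d,t):d\ge1,\ t=(x_1,\dots,x_d)\in\Omega_d^{\,d}\},\qquad W'=\bigoplus\nolimits_\infty\{X_d^*:(d,t)\in I\}.
\]
For each $d$ there are finitely many $t$ and infinitely many $n$ with $d_n=d$, so there is an injection $\iota:I\to\mathbb N$ with $d_{\iota(d,t)}=d$. Thus $W'$ is isometric to the complemented subspace of $W$ of elements supported on $\iota(I)$, and it suffices to show that $W'$ fails the property.

\emph{The vectors.} Let $f_k(d,t)=e_{x_k}$ if $k\le d$ and $x_k\notin\{x_1,\dots,x_{k-1}\}$, and $f_k(d,t)=0$ otherwise. For fixed $(d,t)$ the nonzero $f_k(d,t)$ are distinct unit vectors, so $\|\sum c_kf_k\|\le\|c\|_2$ by \eqref{eq:compare}. Hence $(f_k)$ is the image of the unit vector basis under a bounded operator $\ell_2\to W'$, and it is weakly null.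

\emph{The functionals.} Fix a free ultrafilter $V$ on $\mathbb N$. For $d\ge k$ let $t$ be uniform in $\Omega_d^{\,d}$, so that $x_1,\dots,x_d$ are independent and uniform in $\Omega_d$, and define
\[
\Phi_k(w)=\lim_{d\to V}\ \mathbb E_t\,\langle w(d,t),e_{x_k}\rangle .
\]
Then $\|\Phi_k\|\le1$, and $\Phi_k(f_k)=1$ because
\[
1\ge\mathbb P\big(x_k\notin\{x_1,\dots,x_{k-1}\}\big)\ge1-\frac{k-1}{N_d}\longrightarrow1 .
\]
Let $G\subset\mathbb N$ have $m$ elements, let $\sigma_k=\pm1$, and fix $s$. For $d>s$ with $d\ge\max G$ let $c(v)=\#\{k\in G:x_k\in T_v\}$, $v\in\Omega_s$. The part of $\sum_{k\in G}\sigma_ke_{x_k}$ in $T_v$ has $\ell_1$-norm at most $c(v)$, so by \eqref{eq:blocks} and \eqref{eq:compare}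
\[
\Big\|\sum_{k\in G}\sigma_ke_{x_k}\Big\|_{X_d}\le\|c\|_{X_s}\le\frac m{N_s}\|1_{\Omega_s}\|_{X_s}+\sum_{v\in\Omega_s}\Big|c(v)-\frac m{N_s}\Big| .
\]
The first term is $m/\Lambda_s$. Each $c(v)$ is binomial with mean $m/N_s$ and variance at most $m/N_s$, so the expectation of the sum over $v$ is at most $N_s\sqrt{m/N_s}$. Since $|\sum_G\sigma_k\Phi_k(w)|\le\|w\|\lim_{d\to V}\mathbb E_t\|\sum_G\sigma_ke_{x_k}\|_{X_d}$, we obtain
\[
\Big\|\frac1m\sum_{k\in G}\sigma_k\Phi_k\Big\|\le\frac1{\Lambda_s}+\sqrt{\frac{N_s}m}\qquad\text{for every }s .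
\]
Choosing $s$ large and then $m$ large, we see that the left side tends to $0$ as $m\to\infty$, uniformly in $G$ and $\sigma$. If some $\xi\in W'^{**}$ had $|\xi(\Phi_k)|\ge\varepsilon>0$ for infinitely many $k$, then averages of $m$ such $\Phi_k$ with $\sigma_k=\operatorname{sgn}\xi(\Phi_k)$ would have norm at least $\varepsilon/\|\xi\|$ for every $m$. So $(\Phi_k)$ is weakly null, while $\Phi_k(f_k)=1$.
\end{proof}

Some hypothesis on $(d_n)$ is needed: if $(d_n)$ is bounded, the first part of the proof shows that $W$ is isomorphic to $\ell_\infty$ whether or not the series converges.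

\section{Fibers of an $\ell_\infty$-sum}\label{sec:fibers}

In this section $Z=\bigoplus_\infty X_n$ with arbitrary Banach spaces $X_n$. Write $\|z\|_n=\|z(n)\|$, let $1_B$ denote the projection onto the coordinates in $B\subset\mathbb N$, and for $U\in\beta\mathbb N$ put $\|z\|_U=\lim_{n\to U}\|z\|_n$, a continuous function of $U$. The \emph{fiber} of $Z$ at $U$, also called the ultraproduct $\prod_UX_n$, is
\[
Z_U=Z/\{z:\|z\|_U=0\}.
\]
The subspace is closed because $\|\cdot\|_U\le\|\cdot\|$. The quotient norm is $\|\cdot\|_U$: it is at least $\|\cdot\|_U$ by the same inequality, and $z$ has the same class as $z1_A$ for $A=\{n:\|z\|_n<\|z\|_U+\varepsilon\}\in U$. We write $z$ also for its class. A functional in $Z_U^*$ is a functional $\varphi$ on $Z$ with $|\varphi(z)|\le M\|z\|_U$ for some $M$. In particular,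
\begin{equation}\label{eq:limitfunctional}
\xi_n\in B_{X_n^*}\text{ for }n\text{ in a set of }U\quad\Longrightarrow\quad z\mapsto\lim_{n\to U}\xi_n(z(n))\ \text{ is in }B_{Z_U^*}.
\end{equation}
The two lemmas below reduce statements about $Z$ to statements about one fiber at a time, the first for vectors and the second for functionals.

\begin{lemma}\label{lem:rainwater}
Let $S=\bigcup_nB_{X_n^*}\subset B_{Z^*}$, where $\xi\in X_n^*$ acts by $z\mapsto\xi(z(n))$. For a bounded sequence $(z_k)$ in $Z$ the following are equivalent: \emph{(a)} $(z_k)$ is weakly null; \emph{(b)} $(z_k)$ is weakly null in $Z_U$ for every $U\in\beta\mathbb N$; \emph{(c)} $\varphi(z_k)\to0$ for every $\varphi$ in the weak* closure of $S$.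
\end{lemma}

\begin{proof}
(a) implies (b) because the quotient maps are bounded. For (b) $\Rightarrow$ (c), let $\varphi$ be the weak* limit of a net $\xi_i\in B_{X_{n_i}^*}$. By compactness we may assume, passing to a subnet, that $n_i\to U$ in $\beta\mathbb N$. Then $|\varphi(z)|=\lim_i|\xi_i(z(n_i))|\le\lim_i\|z\|_{n_i}=\|z\|_U$, so $\varphi\in Z_U^*$ and $\varphi(z_k)\to0$. For (c) $\Rightarrow$ (a), note that $\sup_{\xi\in S}\xi(z)=\|z\|$. If some $\varphi_0\in B_{Z^*}$ were outside the weak* closed convex hull of $S$, the separation theorem would give $z$ with $\varphi_0(z)>\|z\|$. So $B_{Z^*}$ is that hull, its extreme points lie in the weak* closure of $S$ by Milman's theorem, and Rainwater's theorem applies.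
\end{proof}

A general functional is not carried by one fiber, but its mass is distributed over the fibers by a measure. For $\varphi\in Z^*$ and $B\subset\mathbb N$ put $\nu_\varphi(B)=\|\varphi\circ1_B\|$. For disjoint $B,B'$ the space $1_{B\cup B'}Z$ is the $\ell_\infty$-sum of $1_BZ$ and $1_{B'}Z$, so its dual is the $\ell_1$-sum of their duals and $\nu_\varphi$ is finitely additive. It defines a positive functional of norm $\|\varphi\|$ on the simple functions, which are dense in $\ell_\infty=C(\beta\mathbb N)$. By the Riesz representation theorem there is a positive Radon measure on $\beta\mathbb N$, again written $\nu_\varphi$, with $\nu_\varphi(\overline B)=\nu_\varphi(B)$. If $n\mapsto\|z\|_n$ oscillates by at most $\varepsilon$ on each cell of a finite partition $\{B_i\}$ of $\mathbb N$, then $|\varphi(z)|\le\sum_i\nu_\varphi(B_i)\sup_{n\in B_i}\|z\|_n\le\int(\|z\|_U+\varepsilon)\,d\nu_\varphi(U)$. Hence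
\begin{equation}\label{eq:nu}
|\varphi(z)|\le\int\|z\|_U\,d\nu_\varphi(U).
\end{equation}

\begin{lemma}[Uniform dominated convergence]\label{lem:dominated}
Let $(\varphi_j)$ be weakly null in $Z^*$ and $\nu_j=\nu_{\varphi_j}$. If $\rho_k$ are Borel functions on $\beta\mathbb N$ with $|\rho_k|\le M$ and $\rho_k\to0$ pointwise, then $\sup_j\int|\rho_k|\,d\nu_j\to0$ as $k\to\infty$.
\end{lemma}

\begin{proof}
First, $\{\nu_j\}$ is relatively weakly compact in $M(\beta\mathbb N)$. Otherwise Grothendieck's criterion gives $\varepsilon>0$, disjoint open sets $O_i$ and indices $j_i$ with $\nu_{j_i}(O_i)\ge\varepsilon$. By regularity $O_i$ contains a compact set of $\nu_{j_i}$-measure at least $\varepsilon/2$, and a finite union of basic clopen sets covers it inside $O_i$. This gives disjoint $B_i\subset\mathbb N$ with $\|\varphi_{j_i}\circ1_{B_i}\|\ge\varepsilon/2$. Choose $z_i\in B_Z$ supported on $B_i$ with $\varphi_{j_i}(z_i)\ge\varepsilon/3$. Since $\|\sum_{i\le N}\pm z_i\|\le1$, we have $\sum_i|\varphi(z_i)|\le\|\varphi\|$ for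 $\varphi\in Z^*$. Lemma~\ref{lem:schur} in $E=Z^*$ gives $\sup_j|\varphi_j(z_i)|\to0$ as $i\to\infty$, a contradiction.

Let $\nu=\sum_j2^{-j}\nu_j$. The $\nu_j$ lie in the closed subspace $L_1(\nu)$ of $M(\beta\mathbb N)$, so by the Dunford--Pettis criterion $\sup_j\nu_j(A)\to0$ as $\nu(A)\to0$. For $\varepsilon>0$ we have $\nu(|\rho_k|>\varepsilon)\to0$, and $\int|\rho_k|\,d\nu_j\le\varepsilon\|\varphi_j\|+M\nu_j(|\rho_k|>\varepsilon)$.
\end{proof}

\section{Deep levels and Riesz products}\label{sec:riesz}

From now until the end of Section~\ref{sec:proofA}, $Z=\bigoplus_\infty X_{d_n}$. Let $\Gamma_n$ be a copy of $\Omega_{d_n}$, let $\Gamma$ be the disjoint union of the $\Gamma_n$, and let $\mathfrak M=\ell_\infty(\Gamma)$. Elements of $Z$ are functions on $\Gamma$. Since $\|mz\|_n\le\|m\|_\infty\|z\|_n$, each $m\in\mathfrak M$ acts by multiplication as an operator of norm at most $\|m\|_\infty$ on $Z$ and on every $Z_U$. For $v\in\Omega_H$ let $1_v\in\mathfrak M$ be the indicator of the points of $\Gamma$ that are strings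 of length at least $H$ with prefix $v$.

Call $U$ of \emph{finite type} if $\{n:d_n=d\}\in U$ for some $d$. Then $z\mapsto\lim_{n\to U}z(n)$ maps $Z_U$ isometrically onto $X_d$, so $Z_U$ is finite-dimensional. Otherwise $U$ is of \emph{infinite type}, and $\{n:d_n>H\}\in U$ for every $H$. In that case \eqref{eq:blocks} and \eqref{eq:superadd} pass to the limit along $U$: for $v\in\Omega_H$, $H\le H'$, $z\in Z$, $x,y\ge0$ in $Z$, and $p=p_{H+1}$,
\begin{gather}
\|z1_v\|_U=\Big\|\big(\|z1_w\|_U\big)_{w\in\Omega_{H'},\ w\text{ extends }v}\Big\|_{X_{H,H'}},\label{eq:fiberblocks}\\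
\|(x+y)1_v\|_U^p\ge\|x1_v\|_U^p+\|y1_v\|_U^p.\label{eq:fibersuper}
\end{gather}
So at every depth $H$ the fiber is a finite-dimensional lattice $X_H$ of blocks with exponents at most $p_{H+1}$. Along a subsequence the finitely many block norms converge, and only the blocks matter. Since $H$ is arbitrary, we can recover two properties of $L_1$.

The first is the additivity of the norm on positive vectors. The proof is the clustered case of Example~\ref{ex:clusters}, run in all blocks at once.

\begin{lemma}\label{lem:ellone}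
Let $U$ be of infinite type and let $y_i\ge0$ in $Z$ satisfy $0<\eta\le\|y_i\|_U\le1$. There are $i_1<i_2<\cdots$ such that $\|\sum_j\alpha_jy_{i_j}\|_U\ge\frac\eta4\sum_j\alpha_j$ for all finitely supported $\alpha\ge0$.
\end{lemma}

\begin{proof}
By a diagonal argument we may assume that $\|y_i1_v\|_U\to c(v)$ for every $v\in\bigcup_H\Omega_H$. For the empty string, $c(\emptyset)=\lim\|y_i\|_U\ge\eta$. By \eqref{eq:fiberblocks}, for $v\in\Omega_H$ and $H\le H'$ the number $c(v)$ is the $X_{H,H'}$-norm of $(c(w))$, $w\in\Omega_{H'}$ extending $v$. By monotonicity of that norm, for $z\in Z$ and $B\ge0$,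
\begin{equation}\label{eq:climb}
\|z1_w\|_U\ge Bc(w)\ \text{ for all }w\in\Omega_{H'}\quad\Longrightarrow\quad\|z1_v\|_U\ge Bc(v)\ \text{ for all }v\in\Omega_H .
\end{equation}
Since $q_s\to\infty$, there are $H_1<H_2<\cdots$ with $\sum_j1/q_{H_j+1}\le1$. Put $\varepsilon_j=2^{-j-2}$ and choose $i_1<i_2<\cdots$ with $\|y_{i_j}1_v\|_U\ge(1-\varepsilon_j)c(v)$ for the finitely many $v\in\Omega_{H_j}$. Given $\alpha_1,\dots,\alpha_N\ge0$, let
\[
S_j=\sum_{l=j}^N\alpha_ly_{i_l},\qquad\pi_j=\prod_{l=j}^N(1-\varepsilon_l)2^{-1/q_{H_l+1}},\qquad B_j=\pi_j\sum_{l=j}^N\alpha_l .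
\]
We show by downward induction that $\|S_j1_v\|_U\ge B_jc(v)$ for $v\in\Omega_{H_j}$. For $j=N$ this holds by the choice of $i_N$. If it holds for $j+1$, then \eqref{eq:climb} gives $\|S_{j+1}1_v\|_U\ge B_{j+1}c(v)$ for $v\in\Omega_{H_j}$. With $p=p_{H_j+1}$ and $q=q_{H_j+1}$, \eqref{eq:fibersuper} yields
\[
\|S_j1_v\|_U\ge\big(\alpha_j^p(1-\varepsilon_j)^p+B_{j+1}^p\big)^{1/p}c(v)\ge2^{-1/q}\big(\alpha_j(1-\varepsilon_j)+B_{j+1}\big)c(v).
\]
As $\pi_{j+1}\le1$, the bracket is at least $(1-\varepsilon_j)\pi_{j+1}\sum_{l\ge j}\alpha_l$, and the right side is at least $B_jc(v)$. Finally \eqref{eq:climb} with $H=0$ gives $\|S_1\|_U\ge B_1\eta$, and $\pi_1\ge(1-\sum_l\varepsilon_l)\cdot\frac12\ge\frac38$.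
\end{proof}

The second property concerns multiplicative perturbations. Its role is visible in the simplest case.

\begin{example}[Riesz products]\label{ex:riesz}
Let $r_k$ be the Rademacher functions on $[0,1]$: independent, with values $\pm1$ and mean zero. They are orthonormal, hence weakly null in $L_2$ and in $L_1$, and $\int r_kr_k=1$. The Dunford--Pettis property of $L_1$ requires that $(r_k)$ is not weakly null in $L_\infty=L_1^*$. To see this directly, put $R_s=\prod_{k\le s}(1+\frac12r_k)>0$. By independence $\|R_s\|_1=\int R_s=1$ and $\int r_iR_s=\frac12$ for $i\le s$. So every convex combination of the $r_i$ has $L_\infty$-norm at least $\frac12$, and Mazur's theorem applies. In $L_2$ the argument fails, since $\|R_s\|_2=(5/4)^{s/2}$. In $L_p$ each factor $f=1+\frac12r_k$ satisfies $f^p\le(3/2)^{p-1}f$ and so costs at most $(3/2)^{1/q}$, which is close to $1$ when $p$ is close to $1$.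
\end{example}

\begin{lemma}\label{lem:perturb}
Let $U\in\beta\mathbb N$, let $z\in Z$ be strictly positive, and let $g_k\in\mathfrak M$ satisfy $|g_k|\le1$ and $zg_k\to0$ weakly in $Z_U$. Then $\limsup_k\|z(1+\frac12g_k)\|_U\le\|z\|_U$.
\end{lemma}

\begin{proof}
If $U$ is of finite type, $\|zg_k\|_U\to0$. Let $U$ be of infinite type. Fix $H$, $v\in\Omega_H$, $p=p_{H+1}$, $q=q_{H+1}$, and put $f_k=1+\frac12g_k$, which takes values in $[\frac12,\frac32]$. For $d_n>H$ let $\mu_{v,n}$ and $J_{v,n}$ be the probability and the functional \eqref{eq:J} attached to the restriction of $z(n)$ to $T_v$, an element of $X_{H,d_n}$. By \eqref{eq:measure} and $f_k^p\le(3/2)^{p-1}f_k$,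
\[
\|zf_k1_v\|_n^p\le(\tfrac32)^{p-1}\|z1_v\|_n^p\int f_k\,d\mu_{v,n}=(\tfrac32)^{p-1}\|z1_v\|_n^{p-1}\Big(\|z1_v\|_n+\tfrac12J_{v,n}(zg_k1_v)\Big).
\]
By \eqref{eq:limitfunctional}, $x\mapsto\lim_{n\to U}J_{v,n}(x1_v)$ belongs to $Z_U^*$, so it tends to $0$ along $(zg_k)$. Taking $n\to U$ and then $k\to\infty$ gives $\limsup_k\|zf_k1_v\|_U\le(3/2)^{1/q}\|z1_v\|_U$ for each of the finitely many $v\in\Omega_H$. By \eqref{eq:fiberblocks}, $\limsup_k\|zf_k\|_U\le(3/2)^{1/q_{H+1}}\|z\|_U$. Let $H\to\infty$.
\end{proof}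

We now prove the Dunford--Pettis property for sequences dominated by one positive vector $u$, by building a Riesz product in $Z$. Two things change with respect to Example~\ref{ex:riesz}. First, Lemma~\ref{lem:perturb} controls the norm fiber by fiber, and no single $k$ need work for all fibers. We insert each factor only on the set $A$ of coordinates where it is harmless; Lemma~\ref{lem:dominated} shows that the functionals do not notice the rest. Second, independence is gone, and the value $\varphi_k(Rg_k)$ for a $k$ not yet chosen must be kept large while the product $R$ is modified. We track its limit along an ultrafilter in $k$.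

\begin{proposition}\label{prop:bounded}
Let $u\in Z$ be strictly positive with $\|u\|\le2$. Let $g_k\in\mathfrak M$ satisfy $|g_k|\le1$ with $(ug_k)$ weakly null in $Z$, and let $(\varphi_k)$ be weakly null in $Z^*$ with $\|\varphi_k\|\le1$. Then $\varphi_k(ug_k)\to0$.
\end{proposition}

\begin{proof}
Otherwise, after passing to a subsequence and changing the signs of some $\varphi_k$, we have $\varphi_k(ug_k)\ge\delta>0$ for all $k$, and $\delta\le2$. Put $\nu_k=\nu_{\varphi_k}$, $\gamma=\delta/10$ and $\gamma_r=2^{-r}\gamma$, so $\sum_{r\ge1}\gamma_r=\gamma\le1$. Fix a free ultrafilter $V$ on $\mathbb N$ and let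
\[
\Delta(z)=\lim_{k\to V}\varphi_k(zg_k),\qquad z\in Z .
\]
Then $\Delta\in B_{Z^*}$ and $\Delta(u)\ge\delta$.

We construct $k_1<k_2<\cdots$, sets $A_r\subset\mathbb N$ and $R_r=u\prod_{l\le r}(1+\frac121_{A_l}g_{k_l})$ with $\|R_r\|\le2+\gamma_1+\dots+\gamma_r\le3$, starting from $R_0=u$. Let $R=R_{r-1}$ be given. It is strictly positive and of the form $u\psi$ with $\psi\in\mathfrak M$, so $(Rg_k)_k=(\psi\,ug_k)_k$ is weakly null in $Z$. Put
\[
A(k)=\big\{n:\|R(1+\tfrac12g_k)\|_n\le\|R\|_n+\gamma_r\big\}.
\]
By Lemma~\ref{lem:perturb}, for each $U$ we have $A(k)\in U$ for all large $k$. This has two consequences. The indicators of the clopen sets $\overline{\mathbb N\setminus A(k)}$ tend to $0$ pointwise on $\beta\mathbb N$. And for each $U$ the vectors $R1_{A(k)}g_k$ and $Rg_k$ have the same class in $Z_U$ for large $k$, so $(R1_{A(k)}g_k)_k$ is weakly null in $Z$ by Lemma~\ref{lem:rainwater}. Consider the conditions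
\begin{itemize}
\item[(a)] $|\varphi_k(R)|\le\gamma_r$;
\item[(b)] $3\sup_j\nu_j(\mathbb N\setminus A(k))\le\gamma_r$;
\item[(c)] $|\varphi_{k_i}(R1_{A(k)}g_k)|\le\gamma_r$ for $i<r$;
\item[(d)] $|\Delta(R1_{A(k)}g_k)|\le\gamma_r$;
\item[(e)] $|\varphi_k(Rg_k)-\Delta(R)|\le\gamma_r$.
\end{itemize}
Conditions (a)--(d) hold for all large $k$, condition (b) by Lemma~\ref{lem:dominated}. Condition (e) holds on a set in $V$, which is infinite. Choose $k_r>k_{r-1}$ satisfying all five and put $A_r=A(k_r)$. Then $\|R_r\|_n\le\|R_{r-1}\|_n+\gamma_r$ on $A_r$ by definition, and $R_r=R_{r-1}$ off $A_r$.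

Write $\theta_r=R_{r-1}1_{A_r}g_{k_r}$, so $R_r=R_{r-1}+\frac12\theta_r$. For $i\le s$,
\[
\varphi_{k_i}(R_s)=\varphi_{k_i}(R_{i-1})+\tfrac12\varphi_{k_i}(\theta_i)+\tfrac12\sum_{i<r\le s}\varphi_{k_i}(\theta_r).
\]
The first term is at least $-\gamma_i$ by (a), and the last is at least $-\frac12\sum_{r>i}\gamma_r$ by (c). For the middle term, (b) gives $|\varphi_{k_i}(R_{i-1}1_{\mathbb N\setminus A_i}g_{k_i})|\le3\nu_{k_i}(\mathbb N\setminus A_i)\le\gamma_i$, so by (e) and (d)
\[
\varphi_{k_i}(\theta_i)\ge\Delta(R_{i-1})-2\gamma_i=\Delta(u)+\tfrac12\sum_{r<i}\Delta(\theta_r)-2\gamma_i\ge\delta-\tfrac12\sum_{r<i}\gamma_r-2\gamma_i .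
\]
Altogether $\varphi_{k_i}(R_s)\ge\frac\delta2-2\gamma_i-\frac12\sum_{r\ne i}\gamma_r\ge\frac\delta2-2\gamma\ge\frac\delta4$ for $i\le s$. Since $\|R_s\|\le3$, every convex combination of the $\varphi_{k_i}$ has norm at least $\delta/12$, which contradicts Mazur's theorem.
\end{proof}

\section{Reduction to the order-bounded case}\label{sec:proofA}

Let $(a_k)$ be weakly null in $Z$ with $\|a_k\|\le1$. To apply Proposition~\ref{prop:bounded} we approximate $(a_k)$ by a weakly null sequence dominated by a multiple of one vector. Let $u_0(n)=1_{\Gamma_n}/\|1_{\Gamma_n}\|$ and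
\[
u=u_0+\sum_{k\ge1}2^{-k}|a_k| .
\]
Then $u$ is strictly positive, $1\le\|u\|_n\le2$ for all $n$, and $|a_k|\le2^ku$. For $C>0$ the part of the sequence above $Cu$ is measured by
\[
G_C(U)=\sup_k\big\|(|a_k|-Cu)^+\big\|_U .
\]
This is a supremum of continuous functions, hence lower semicontinuous and Borel; it takes values in $[0,1]$ and decreases in $C$. In $L_1$ of a probability space, with $u=1$, the analogous quantity tends to $0$ by the Dunford--Pettis criterion. The same holds in each fiber.

\begin{lemma}[Equi-integrability]\label{lem:equi}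
For every $U\in\beta\mathbb N$, $G_C(U)\to0$ as $C\to\infty$.
\end{lemma}

\begin{proof}
Note that $(|a_k|-Cu)^+=0$ if $2^k\le C$. If $U$ is of finite type, then $\|a_k\|_U\to0$, and $G_C(U)\le\sup\{\|a_k\|_U:2^k>C\}\to0$.

Let $U$ be of infinite type and suppose $G_C(U)>\eta>0$ for all $C$; then $\eta<1$. We extract disjoint humps. Put $k_0=0$ and choose inductively $C_j=2^{k_{j-1}+j+2}/\eta$ and $k_j$ with $\|(|a_{k_j}|-C_ju)^+\|_U>\eta$. Then $2^{k_j}>C_j>2^{k_{j-1}}$, so $(k_j)$ increases. Let $D_j=\{x\in\Gamma:|a_{k_j}(x)|>C_ju(x)\}$ and $D_i'=D_i\setminus\bigcup_{j>i}D_j$; the $D'_i$ are pairwise disjoint. For $i<j$,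
\[
|a_{k_i}|1_{D_j}\le2^{k_i}u1_{D_j}\le2^{k_i}C_j^{-1}|a_{k_j}|\le\eta\,2^{-j-2}|a_{k_j}| .
\]
Hence $|a_{k_i}|1_{D_i\setminus D_i'}\le\eta\sum_{j>i}2^{-j-2}|a_{k_j}|$ has norm at most $\eta/2$. Also $|a_{k_i}|1_{D_i}\ge(|a_{k_i}|-C_iu)^+$ has $U$-norm greater than $\eta$. So $y_i=|a_{k_i}|1_{D_i'}$ satisfies $\eta/2\le\|y_i\|_U\le1$.

By Lemma~\ref{lem:ellone} there is an infinite set $L$ of indices such that the convex hull of $\{y_i:i\in L\}$ in $Z_U$ misses the open ball of radius $\eta/8$. The separation theorem gives $\psi\in Z_U^*$ with $\|\psi\|=1$ and $\psi(y_i)\ge\eta/8$ for $i\in L$. Put $m_i=\operatorname{sgn}(a_{k_i})1_{D_i'}\in\mathfrak M$ and $\psi_i(x)=\psi(m_ix)$. The $m_i$ have disjoint supports, so $|\sum\pm m_i|\le1$ for finite sums and $\sum_{i\in L}|\psi_i(x)|\le\|x\|_U$. Lemma~\ref{lem:schur} in $E=Z_U$ gives $\psi_i(a_{k_i})\to0$ along $L$, whereas $\psi_i(a_{k_i})=\psi(y_i)\ge\eta/8$.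
\end{proof}

Fix $C\ge1$ and put
\[
g_k=a_k/u\in\mathfrak M,\qquad\tau_k=\max(-C,\min(C,g_k)),\qquad\lambda_k=|g_k-\tau_k|=(|g_k|-C)^+ .
\]
Then $u\lambda_k=(|a_k|-Cu)^+$, so $\|u\lambda_k\|\le1$ and $\|u\lambda_k\|_U\le G_C(U)$. The truncations $u\tau_k$ are order bounded and close to $a_k$, but they need not be weakly null. In $L_1[0,1]$, independent functions equal to $3$ with probability $\frac14$ and to $-1$ otherwise are orthogonal and weakly null, while their truncations at $C=2$ all have integral $-\frac14$. In a single $L_1$-space one would subtract the weak limit of a subsequence of $(\tau_k)$. Here the subsequence would depend on the fiber. We subtract instead a conditional expectation of $\tau_k$ with respect to a finite partition that becomes finer as $k$ grows, at a rate chosen separately in each coordinate $n$.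

\begin{lemma}[Recentering]\label{lem:recenter}
For every $C\ge1$ there are $\tilde g_k\in\mathfrak M$ with $|\tilde g_k|\le2C$ such that $(u\tilde g_k)$ is weakly null in $Z$ and
\[
\limsup_k\|a_k-u\tilde g_k\|_U\le3\,G_C(U)^{1/2}\qquad\text{for every }U\in\beta\mathbb N .
\]
\end{lemma}

\begin{proof}
\emph{Construction.} Let $\mu_n=\mu_{u(n)}$ and $J_n=J_{u(n)}$. By \eqref{eq:measure} with $p=2$,
\begin{equation}\label{eq:L2}
\|um\|_n\le2\|m\|_{L_2(\mu_n)}\qquad(m\in\mathfrak M).
\end{equation}
For $\ell\ge0$ let $\mathcal P_\ell$ be the partition of $\Gamma$ in which the cell of $x\in\Gamma_n$ is determined by the prefix of $x$ of length $\min(\ell,d_n)$ and by the integers $\lfloor2^\ell\tau_i(x)\rfloor$, $1\le i\le\ell$. It is finite because $|\tau_i|\le C$, and $\mathcal P_{\ell+1}$ refines $\mathcal P_\ell$ because $\lfloor t\rfloor=\lfloor\lfloor2t\rfloor/2\rfloor$. The integers make each $\tau_i$ almost measurable, which is used in (ii); the prefixes make the partition respect blocks, which is used in (iii). Let $\mathbb E_\ell$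 act on each $\Gamma_n$ as the conditional expectation with respect to $\mu_n$ and the trace of $\mathcal P_\ell$. Let $\ell(k,n)$ be the largest $\ell\in\{0,\dots,k\}$ with $\ell\int|\mathbb E_\ell g_k|\,d\mu_n\le1$, and put
\[
\tilde g_k=\tau_k-\mathbb E_{\ell(k,n)}\tau_k\quad\text{on }\Gamma_n .
\]
Then $|\tilde g_k|\le2C$. Fix $U\in\beta\mathbb N$ for the rest of the proof.

(i) \emph{For every $L\ge1$, $\{n:\ell(k,n)\ge L\}\in U$ for all large $k$.} Since $\|u\|_n\ge1$,
\[
\int|\mathbb E_Lg_k|\,d\mu_n=\sum_{P\in\mathcal P_L}\Big|\int_Pg_k\,d\mu_n\Big|=\sum_{P\in\mathcal P_L}\frac{|J_n(a_k1_P)|}{\|u\|_n}\le\sum_{P\in\mathcal P_L}|J_n(a_k1_P)| .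
\]
Each of the finitely many maps $x\mapsto\lim_{n\to U}J_n(x1_P)$ is in $Z_U^*$ by \eqref{eq:limitfunctional}, and $(a_k)$ is weakly null. So $\lim_{n\to U}\int|\mathbb E_Lg_k|\,d\mu_n<1/L$ for large $k$, and for such $k\ge L$ the claim holds.

(ii) \emph{$(u\tilde g_k)$ is weakly null in $Z_U$.} Inequality \eqref{eq:L2} lets us work in a Hilbert space. Let $\mathcal H$ be the completion of $\mathfrak M$, modulo null vectors, under $\langle m,m'\rangle_U=\lim_{n\to U}\int mm'\,d\mu_n$, and let $K$ be the closed span of the $1_P$, $P\in\bigcup_\ell\mathcal P_\ell$. Note $\|m\|_{\mathcal H}\le\|m\|_\infty$. For $\ell\ge k$, $\tau_k$ oscillates by at most $2^{-\ell}$ on each cell of $\mathcal P_\ell$, so $\tau_k\in K$. For fixed $k$ the function $n\mapsto\ell(k,n)$ takes finitely many values, so it equals some $\ell$ on a set in $U$. For $n$ in that set, $\mathbb E_{\ell(k,n)}\tau_k=\sum_{P\in\mathcal P_\ell}c_P(n)1_P$ on $\Gamma_n$ with $|c_P(n)|\le C$. With $c_P=\lim_{n\to U}c_P(n)$, the $L_2(\mu_n)$-distance to $\sum c_P1_P$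 is at most $\max_P|c_P(n)-c_P|$, which tends to $0$ along $U$. Hence $\tilde g_k\in K$. If $P\in\mathcal P_L$ and $\ell(k,n)\ge L$, then $P$ is a union of cells of $\mathcal P_{\ell(k,n)}$, so $\int_P\tilde g_k\,d\mu_n=0$. By (i), $\langle1_P,\tilde g_k\rangle_U=0$ for large $k$ (for $L=0$, for all $k$). Thus $(\tilde g_k)$ is a bounded sequence in $K$ that tends to $0$ against a set with dense span in $K$, and it is weakly null in $\mathcal H$. For $\xi\in Z_U^*$, \eqref{eq:L2} gives $|\xi(um)|\le2\|\xi\|\,\|m\|_{\mathcal H}$, so $m\mapsto\xi(um)$ extends to a bounded functional on $\mathcal H$ and $\xi(u\tilde g_k)\to0$.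

(iii) \emph{The error.} Fix $k,n$ and let $\ell=\ell(k,n)\ge1$. On $\Gamma_n$ we have $a_k-u\tilde g_k=u(g_k-\tau_k)+u\,\mathbb E_\ell\tau_k$. From $|\mathbb E_\ell\tau_k|\le C$ and $|\mathbb E_\ell\tau_k|\le|\mathbb E_\ell g_k|+\mathbb E_\ell\lambda_k$ we get
\[
|\mathbb E_\ell\tau_k|\le\min(C,|\mathbb E_\ell g_k|)+w,\qquad w=\min(C,\mathbb E_\ell\lambda_k).
\]
By \eqref{eq:L2} and the definition of $\ell(k,n)$,
\[
\big\|u\min(C,|\mathbb E_\ell g_k|)\big\|_n\le2\Big(C\int|\mathbb E_\ell g_k|\,d\mu_n\Big)^{1/2}\le2(C/\ell)^{1/2}.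
\]
The same estimate for $w$ gives $\|uw\|_n\le2(C\|u\lambda_k\|_n)^{1/2}$, which is not enough, since we have no control of $C\,G_C(U)$. Working in deep blocks replaces $C^{1/2}$ by $C^{1/q}$ with $q$ large. Fix $H\ge1$, depending only on $C$, with $(2C)^{1/q}\le2$, where $p=p_{H+1}$ and $q=q_{H+1}$, and suppose $\ell\ge H$. We claim that $\|uw\|_n\le2\|u\lambda_k\|_n^{1/2}$.

If $d_n\le H$, then $\mathcal P_\ell$ separates the points of $\Gamma_n$, so $w\le\lambda_k$ and $\|uw\|_n\le\|u\lambda_k\|_n\le\|u\lambda_k\|_n^{1/2}$. Let $d_n>H$ and $v\in\Omega_H$. Let $u_v$ be the restriction of $u(n)$ to $T_v$ and $\mu_v=\mu_{u_v}$, which is $\mu_n$ conditioned on $T_v$. The block $T_v$ is a union of cells of the trace of $\mathcal P_\ell$, so $\int\mathbb E_\ell\lambda_k\,d\mu_v=\int\lambda_k\,d\mu_v$. Using the right half of \eqref{eq:measure} in $X_{H,d_n}$, then $w^p\le C^{p-1}\mathbb E_\ell\lambda_k$, then the left half,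
\[
\|uw1_v\|_n^p\le\|u_v\|^p\int w^p\,d\mu_v\le C^{p-1}\|u_v\|^p\int\lambda_k\,d\mu_v\le C^{p-1}\|u_v\|^{p-1}\|u\lambda_k1_v\|_n ,
\]
that is, $\|uw1_v\|_n\le C^{1/q}\|u_v\|^{1/q}\|u\lambda_k1_v\|_n^{1/p}$. For $s,t\ge0$ in $X_H$ we have $\|s^{1/q}t^{1/p}\|\le\|s\|^{1/q}\|t\|^{1/p}$: by homogeneity take $\|s\|=\|t\|=1$ and use Young's inequality $s^{1/q}t^{1/p}\le s/q+t/p$. With \eqref{eq:blocks} this gives
\[
\|uw\|_n\le C^{1/q}\|u\|_n^{1/q}\|u\lambda_k\|_n^{1/p}\le(2C)^{1/q}\|u\lambda_k\|_n^{1/p}\le2\|u\lambda_k\|_n^{1/2},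
\]
because $\|u\lambda_k\|_n\le1$ and $p\le2$. So whenever $\ell(k,n)\ge L\ge H$,
\[
\|a_k-u\tilde g_k\|_n\le\|u\lambda_k\|_n+2(C/L)^{1/2}+2\|u\lambda_k\|_n^{1/2}\le3\|u\lambda_k\|_n^{1/2}+2(C/L)^{1/2}.
\]
By (i), $\|a_k-u\tilde g_k\|_U\le3G_C(U)^{1/2}+2(C/L)^{1/2}$ for large $k$, and $L\ge H$ is arbitrary.

The $\tilde g_k$ do not depend on $U$, so (ii) and Lemma~\ref{lem:rainwater} show that $(u\tilde g_k)$ is weakly null in $Z$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If the property fails, then after rescaling, passing to a subsequence and changing signs there are weakly null sequences $(a_k)$ in $B_Z$ and $(\varphi_k)$ in $B_{Z^*}$ with $\varphi_k(a_k)\ge\delta>0$ for all $k$. Let $\nu_k=\nu_{\varphi_k}$, and let $u$ and $G_C$ be as above. By Lemmas~\ref{lem:equi} and~\ref{lem:dominated}, applied to $G_C^{1/2}$ with $C=1,2,\dots$, there is $C\ge1$ with $3\sup_j\int G_C^{1/2}\,d\nu_j\le\delta/4$. Take $\tilde g_k$ from Lemma~\ref{lem:recenter}. The functions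
\[
\rho_k(U)=\big(\|a_k-u\tilde g_k\|_U-3G_C(U)^{1/2}\big)^+
\]
are Borel, bounded by $1+4C$, and tend to $0$ pointwise. By \eqref{eq:nu} and Lemma~\ref{lem:dominated},
\[
|\varphi_k(a_k-u\tilde g_k)|\le3\int G_C^{1/2}\,d\nu_k+\int\rho_k\,d\nu_k\le\frac\delta2
\]
for large $k$, so $\varphi_k(u\tilde g_k)\ge\delta/2$ for large $k$. This contradicts Proposition~\ref{prop:bounded} applied to $\tilde g_k/2C$.
\end{proof}

\begin{remark}
The sizes $b_s$ enter the proof only through their finiteness. The monotonicity of $(p_s)$ allows Lemma~\ref{lem:measure} to be applied to $X_{H,d}$ with $p=p_{H+1}$, and $p_1\le2$ gives \eqref{eq:L2}. The condition $p_s\to1$ is used in Lemmas~\ref{lem:ellone} and~\ref{lem:perturb} and in the choice of $H$ in Lemma~\ref{lem:recenter}. It cannot be dropped: for $p_s=p\in(1,2]$ and $b_s=2$ one gets $X_d=\ell_p^{2^d}$, and $\bigoplus_\infty\ell_p^{2^n}$ fails the property by Section~\ref{sec:intro}.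
\end{remark}

\section{Functionals from a single ultraproduct}\label{sec:C}

Let $Z=\bigoplus_\infty X_n$ and $W=\bigoplus_\infty X_n^*$. An element $h$ of $Z_U=\prod_UX_n$ acts on $W$ by $w\mapsto\lim_{n\to U}\langle w(n),h(n)\rangle$. The value does not depend on the representative of $h$, and choosing $w(n)$ to norm $h(n)$ shows that this embeds $Z_U$ isometrically in $W^*$. Theorem~\ref{thm:C} says that if $Z$ has the Dunford--Pettis property, then no pair violating the property in $W$ has all its functionals in one $Z_U$. It applies to the sums in Section~\ref{sec:dual} by Theorem~\ref{thm:A}, and it explains why the functionals $\Phi_k$ there had to be averages over the coordinates $(d,t)$.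

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The map $T:W\to Z^*$, $(Tw)(z)=\lim_{n\to U}\langle w(n),z(n)\rangle$, is bounded, so $(Tf_k)$ is weakly null. If $(z_k')$ is a weakly null sequence in $Z$ with $z_k'$ representing $h_k$, the Dunford--Pettis property of $Z$ gives $(Tf_k)(z'_k)\to0$, which is the assertion. It remains to find such a lift.

Let $(z_k)$ be any bounded sequence of representatives. It is weakly null in the fiber at $U$, but nothing is known in other fibers. We record which finite sets of indices can be normed simultaneously in the $n$-th coordinate, and keep $z_k(n)$ only as long as this pattern is compatible with the one at $U$. For $j\ge1$ and finite $F\subset\mathbb N$ write $F\in\mathcal F_j^n$ if some $\xi\in B_{X_n^*}$ has $|\xi(z_k(n))|\ge1/j$ for all $k\in F$, and $F\in\mathcal F_j^U$ if $\{n:F\in\mathcal F_j^n\}\in U$. These families are closed under taking subsets.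

\emph{No infinite $M\subset\mathbb N$ has all its finite subsets in $\mathcal F_j^U$.} If $F\in\mathcal F_j^U$, then \eqref{eq:limitfunctional} gives $\xi\in B_{Z_U^*}$ with $|\xi(h_k)|\ge1/j$ for $k\in F$. For such an $M$, the weak* closed sets $\{\xi\in B_{Z_U^*}:|\xi(h_k)|\ge1/j\}$, $k\in M$, would have the finite intersection property. By weak* compactness one $\xi$ would satisfy $|\xi(h_k)|\ge1/j$ for all $k\in M$, although $(h_k)$ is weakly null.

Let $K_n$ be the largest $K\in\{0,\dots,n\}$ such that $F\in\mathcal F_j^n$ implies $F\in\mathcal F_j^U$ for all $1\le j\le K$ and $F\subset\{1,\dots,K\}$. A fixed $K$ involves finitely many pairs $(j,F)$; if $F\notin\mathcal F_j^U$, then $\{n:F\notin\mathcal F_j^n\}\in U$; and $\{n:n\ge K\}\in U$ since $U$ is free. Hence $\{n:K_n\ge K\}\in U$. Put $z_k'(n)=z_k(n)$ if $k\le K_n$ and $z_k'(n)=0$ otherwise. Then $z_k'$ agrees with $z_k$ on a set in $U$ and represents $h_k$.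

Suppose $(z_k')$ is not weakly null. By Lemma~\ref{lem:rainwater}(c) there are $\varphi$ in the weak* closure of $\bigcup_nB_{X_n^*}$, an integer $j$ and an infinite set $M$ with $|\varphi(z_k')|\ge2/j$ for $k\in M$. Let $F\subset M$ be finite with $\max F\ge j$. Approximating $\varphi$ on the vectors $z_k'$, $k\in F$, we find $n$ and $\xi\in B_{X_n^*}$ with $|\xi(z_k'(n))|\ge1/j$ for $k\in F$. In particular $z'_{\max F}(n)\ne0$, so $K_n\ge\max F\ge j$ and $z_k'(n)=z_k(n)$ for $k\in F$. Thus $F\in\mathcal F_j^n$, and $F\in\mathcal F_j^U$ by the definition of $K_n$. Every finite subset of $M$ is contained in such an $F$, so it belongs to $\mathcal F_j^U$, a contradiction.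
\end{proof}

\begin{thebibliography}{1}

\bibitem{DP}
\emph{On the Dunford-Pettis property},
\texttt{https://www.ams.org/journals/proc/1981-081-02/\allowbreak S0002-9939-1981-0593470-8/\allowbreak S0002-9939-1981-0593470-8.pdf}

\end{thebibliography}
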